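\title{A Banach lattice on which every positive doubly power bounded operator has a positive inverse}

\begin{abstract}
An invertible operator $T$ on a Banach space is doubly power bounded if $\sup_{n\in\mathbb Z}\|T^n\|<\infty$. We ask whether every infinite-dimensional Banach lattice carries a positive doubly power bounded operator whose inverse is not positive, and we show that the answer is no: on the modified Tsirelson space $X$, a separable, reflexive, atomic Banach lattice, and on its dual, every such operator has a positive inverse. We classify these operators on $X$ and show that positive power bounded operators on $X$ have relatively norm compact orbits. On an arbitrary Banach lattice, countable spectrum also forces the inverse to be positive, and this gives further examples among the spaces $C(K)$. In the opposite direction, a shift construction produces operators with nonpositive inverse on $c_0$, on $\ell^\infty$, and on every infinite-dimensional $L^p(\mu)$ with $1\le p<\infty$.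
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{Banach lattice} is a real Banach space $E$ with a vector lattice order such that $|x|\le|y|$ implies $\|x\|\le\|y\|$. Its positive cone $E_+=\{x:x\ge0\}$ is closed. Operators are bounded and linear. An operator $T$ on $E$ is \emph{positive}, written $T\ge0$, if $TE_+\subset E_+$; it is \emph{power bounded} if $\sup_{n\ge0}\|T^n\|<\infty$; and it is \emph{doubly power bounded} if it is invertible and $\sup_{n\in\mathbb Z}\|T^n\|<\infty$.

The inverse of a positive operator need not be positive: on $\mathbb R^2$ the matrix $J=\bigl(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\bigr)$ has inverse $\bigl(\begin{smallmatrix}1&-1\\0&1\end{smallmatrix}\bigr)$. When both $T$ and $T^{-1}$ are positive, $T$ is an automorphism of the ordered space $E$, and one may ask which conditions on the norms $\|T^n\|$ force this. Three known facts frame the question.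
\begin{enumerate}
\item[(i)] If $E$ is finite-dimensional, every positive doubly power bounded operator on $E$ has a positive inverse.
\item[(ii)] (Abramovich) Every surjective positive isometry of $E$ has a positive inverse.
\item[(iii)] On $L^1(\mathbb R)$, and more generally on every infinite-dimensional AL-space (a Banach lattice whose norm is additive on $E_+$), there is a positive doubly power bounded operator whose inverse is not positive.
\end{enumerate}
A doubly power bounded operator is a surjective isometry for the equivalent norm $\sup_{n\in\mathbb Z}\|T^nx\|$. So (ii) and (iii) differ only in that this new norm need not be a lattice norm. The following is Question~14 of \cite{Questions}.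

\medskip
\noindent\textbf{Question.} \emph{Does every infinite-dimensional Banach lattice $E$ admit a positive doubly power bounded operator $T$ such that $T^{-1}$ is not positive?}
\medskip

One would guess that it does. The proof of (i) is a compactness argument, and in the classical spaces there is room for a shift that defeats it.

\begin{proposition}\label{prop:shift}
Suppose that $E$ has a projection band that is lattice isomorphic to $\ell^p(\mathbb Z;G)$ with $1\le p\le\infty$, or to $c_0(\mathbb Z;G)$, for some Banach lattice $G\ne0$. Then $E$ admits a positive doubly power bounded operator whose inverse is not positive. This applies to every infinite-dimensional $L^p(\mu)$ with $1\le p<\infty$, to $c_0$, and to $\ell^\infty$.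
\end{proposition}

Nevertheless the answer to the Question is no. Let $X$ be the modified Tsirelson space, defined in Section~\ref{sec:space}. It is an infinite-dimensional, separable, reflexive Banach lattice of real sequences with the coordinatewise order, and the unit vectors $e_k$ form a basis of $X$ consisting of atoms.

\begin{theorem}\label{thm:main}
Every positive doubly power bounded operator on $X$ has a positive inverse. The same holds on the dual lattice $X^*$.
\end{theorem}

The proof yields a description of all positive power bounded operators on $X$.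

\begin{theorem}\label{thm:structure}
Let $T$ be a positive power bounded operator on $X$.
\begin{enumerate}
\item[(1)] There is a positive projection $Q$ commuting with $T$ such that $\ker Q=\{x:\|T^nx\|\to0\}$ and $T|_{QX}$ is invertible and doubly power bounded. Every orbit $\{T^nx:n\ge0\}$ is relatively norm compact.
\item[(2)] The following are equivalent:
\begin{enumerate}
\item[(a)] $\inf_{n\ge0}\|T^nx\|>0$ for every $x\ne0$;
\item[(b)] $T$ is invertible and doubly power bounded;
\item[(c)] $T=DV_\pi D^{-1}$, where $De_k=d_ke_k$ with $0<\inf d_k\le\sup d_k<\infty$, $\pi$ is a permutation of $\mathbb N$ all of whose cycles are finite, and $V_\pi e_k=e_{\pi(k)}$ defines a doubly power bounded operator on $X$.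
\end{enumerate}
\end{enumerate}
\end{theorem}

A second route to the negative answer passes through the spectrum $\sigma(T)$, taken in the complexification.

\begin{theorem}\label{thm:countable}
Let $T$ be a positive doubly power bounded operator on a Banach lattice $E$. If $\sigma(T)$ is countable, then $T^{-1}\ge0$.
\end{theorem}

\begin{corollary}\label{cor:CK}
Let $K$ be an infinite compact Hausdorff space such that every operator on the real space $C(K)$ has the form $M_g+S$, where $M_g$ is multiplication by some $g\in C(K)$ and $S$ is weakly compact. Then every positive doubly power bounded operator on $C(K)$ has a positive inverse.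
\end{corollary}

Such spaces $K$ exist, by Koszmider \cite{Koszmider} under the continuum hypothesis and by Plebanek \cite{Plebanek} in ZFC. So the answer is negative also among the spaces $C(K)$, the AM-spaces with unit, in contrast to fact (iii) for AL-spaces.

\subsection*{Conventions}
We write $\mathbb N=\{1,2,\dots\}$ and $\mathbb T=\{z\in\mathbb C:|z|=1\}$. A positive operator satisfies $|Tx|\le T|x|$, because $\pm x\le|x|$. The dual $E^*$ is a Banach lattice whose cone $E^*_+$ consists of the functionals that are nonnegative on $E_+$. If $f(y)\ge0$ for all $f\in E^*_+$, then $y\ge0$: otherwise the Hahn--Banach theorem gives $f$ with $f(y)<\inf f(E_+)$, and a functional that is bounded below on a cone is nonnegative on it with infimum $0$. The \emph{complexification} of $E$ is $E_{\mathbb C}=E+iE$ with the norm $\|x+iy\|=\sup_\theta\|x\cos\theta+y\sin\theta\|$; an operator $T$ on $E$ extends to $T_{\mathbb C}(x+iy)=Tx+iTy$ with the same norm, and $\sigma(T)$ means $\sigma(T_{\mathbb C})$. Scalars are real. The results pass to complex Banach lattices, since a positive operator on $E_{\mathbb C}$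 maps $E=E_+-E_+$ into itself and is the complexification of its restriction to $E$.

\section{Recurrence, and the shift that destroys it}\label{sec:recurrence}

Every proof of $T^{-1}\ge0$ in this paper shows that $T^{-1}$ is a limit, in a weak sense, of the positive operators $T^{p-1}$ with $p\ge1$.

\begin{lemma}\label{lem:recurrence}
Let $T$ be a positive invertible operator on a Banach lattice $E$. Suppose that for all $x\in E_+$, $f\in E^*_+$ and $\varepsilon>0$ there is $p\ge1$ with $|f(T^{p-1}x)-f(T^{-1}x)|<\varepsilon$. Then $T^{-1}\ge0$.
\end{lemma}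

\begin{proof}
Since $f(T^{p-1}x)\ge0$, we get $f(T^{-1}x)>-\varepsilon$ for every $\varepsilon>0$. Thus $f(T^{-1}x)\ge0$ for all $f\in E^*_+$, and so $T^{-1}x\ge0$.
\end{proof}

\begin{example}[finite dimension]\label{ex:finite}
Let $\dim E<\infty$, let $T\ge0$, and let $C=\sup_{n\in\mathbb Z}\|T^n\|<\infty$. The sequence $(T^n)_{n\ge1}$ is bounded in a finite-dimensional space, so for each $\varepsilon>0$ there are $n<n'$ with $\|T^{n'}-T^n\|<\varepsilon$. With $p=n'-n$,
\[
\|T^{p-1}-T^{-1}\|=\|T^{-n-1}(T^{n'}-T^n)\|\le C\varepsilon ,
\]
and Lemma~\ref{lem:recurrence} gives fact (i). The bound on the positive powers supplied the compactness, and the bound on the negative powers allowed us to divide by $T^{n+1}$. Each bound is needed. We have $J^n=\bigl(\begin{smallmatrix}1&n\\0&1\end{smallmatrix}\bigr)$ for $n\in\mathbb Z$, so the positive powers of $\frac12J$ are bounded, the negative powers of $2J$ are bounded, and both inverses have a negative entry.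
\end{example}

The powers of $J$ grow because the second basis vector deposits a copy of itself on the first at every step. In infinite dimensions a shift can carry each vector past the place of deposit exactly once. On $\ell^p(\mathbb Z)\oplus\ell^p(\mathbb Z)$ put $a_n=(e_n,0)$ and $b_n=(0,e_n)$, and let
\begin{equation}\label{eq:gate}
Ta_n=a_{n+1},\qquad Tb_n=b_{n+1}\quad(n\ne0),\qquad Tb_0=b_1+a_1 .
\end{equation}
Then $T(b_0-a_0)=b_1$, so $T^{-1}b_1=b_0-a_0$ is not positive. The proof of Proposition~\ref{prop:shift} shows that all powers of $T$ have norm at most $2$.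

We fix the terms used in that proposition. The space $\ell^p(\mathbb Z;G)$ consists of the sequences $y=(y_n)_{n\in\mathbb Z}$ in $G$ with $(\|y_n\|)_n\in\ell^p(\mathbb Z)$, with the resulting norm and the coordinatewise order; $c_0(\mathbb Z;G)$ is defined with $c_0(\mathbb Z)$ in place of $\ell^p(\mathbb Z)$. A \emph{lattice isomorphism} is a linear bijection that is bounded and positive together with its inverse. A \emph{projection band} is the range of a projection $P$ with $0\le P\le I$; then $x\ge0$ if and only if $Px\ge0$ and $(I-P)x\ge0$.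

\begin{proof}[Proof of Proposition~\ref{prop:shift}]
Let $F$ be $\ell^p(\mathbb Z;G)$ or $c_0(\mathbb Z;G)$, and give $F\oplus F$ the norm $\max\{\|y\|,\|z\|\}$. The map $y\mapsto\bigl((y_{2n})_n,(y_{2n+1})_n\bigr)$ is a lattice isomorphism of $F$ onto $F\oplus F$. Let $(Uy)_n=y_{n-1}$, let $W=U\oplus U$, and for $B\subset\mathbb Z$ let $\chi_B$ be the operator on $F$ that sets the coordinates outside $B$ to zero and let $A_B(y,z)=(\chi_Bz,0)$. Then $W$ is a positive surjective isometry, $A_B\ge0$, $\|A_B\|\le1$, and $A_BA_{B'}=0$ for all $B,B'$. Put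
\[
T=W(I+A_{\{0\}}),\qquad\text{that is,}\qquad T(y,z)=(Uy+U\chi_{\{0\}}z,\;Uz);
\]
for $G=\mathbb R$ this is \eqref{eq:gate}. We claim that $T^n=W^n(I+A_{B_n})$ for $n\ge1$, where $B_n=\{-(n-1),\dots,0\}$. For $n=1$ this is the definition. Since $(U^nz)_0=z_{-n}$, we have $\chi_{\{0\}}U^n=U^n\chi_{\{-n\}}$, hence $A_{\{0\}}W^n=W^nA_{\{-n\}}$, and by induction
\[
T^{n+1}=W(I+A_{\{0\}})W^n(I+A_{B_n})=W^{n+1}(I+A_{\{-n\}})(I+A_{B_n})=W^{n+1}(I+A_{B_{n+1}}).
\]
Because $A_{B_n}^2=0$, we obtain $T^{-n}=(I-A_{B_n})W^{-n}$. So $\|T^n\|\le2$ for all $n\in\mathbb Z$. If $z\ge0$ is nonzero and $z=\chi_{\{0\}}z$, then $T^{-1}(0,Uz)=(I-A_{\{0\}})(0,z)=(-z,z)$ is not positive. Transport $T$ to an operator $T_0$ on the band $PE$ of $E$; then $T_0P+(I-P)$ is positive and doubly power bounded, and its inverse $T_0^{-1}P+(I-P)$ is not positive.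

For $c_0$ and $\ell^\infty$ take $G=\mathbb R$ and enumerate $\mathbb Z$ by $\mathbb N$. Now let $L^p(\mu)$ be infinite-dimensional with $1\le p<\infty$. For a measurable set $\Omega_0$, the functions vanishing off $\Omega_0$ form a projection band $L^p(\Omega_0)$. If $\mu$ has infinitely many pairwise disjoint atoms $\Omega_n$ ($n\in\mathbb Z$) of finite measure, then measurable functions are almost everywhere constant on each $\Omega_n$, and $(t_n)\mapsto\sum_nt_n\mu(\Omega_n)^{-1/p}\mathbf 1_{\Omega_n}$ maps $\ell^p(\mathbb Z;\mathbb R)$ lattice isometrically onto $L^p(\bigcup_n\Omega_n)$. Otherwise there are, up to null sets, only finitely many atoms of finite measure. Some nonzero $h\in L^p(\mu)$ vanishes on them, and for small $t>0$ the set $\{|h|>t\}$ has finite positive measure and contains no atom. By Maharam's theorem, a nonatomic set of finite positive measure contains a set $\Omega_0$ of positive measure whose normalized measure algebra is isomorphic to that of $\{0,1\}^\kappa$ with the fair product measure, for some infinite cardinal $\kappa$. Such an isomorphism extends from simple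 functions to a lattice isomorphism of $L^p(\Omega_0)$ onto $G=L^p(\{0,1\}^\kappa)$. Pick distinct coordinates $t_1,t_2,\dots\in\kappa$. The cylinders $Z_n=\{\omega:\omega_{t_1}=\dots=\omega_{t_{n-1}}=0,\ \omega_{t_n}=1\}$ are disjoint, have measure $2^{-n}$, and cover $\{0,1\}^\kappa$ up to a null set; with normalized measure, $Z_n$ is a copy of $\{0,1\}^{\kappa\setminus\{t_1,\dots,t_n\}}$, hence of $\{0,1\}^\kappa$. So $h\mapsto(2^{-n/p}h|_{Z_n})_n$ is a lattice isometry of $G$ onto $\ell^p(\mathbb N;G)$, which is $\ell^p(\mathbb Z;G)$ after renumbering.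
\end{proof}

In \eqref{eq:gate} nothing recurs: the orbit $T^na_0=a_n$ keeps norm $1$ and tends to zero in every coordinate. A lattice with the property of Theorem~\ref{thm:main} must forbid such orbits, and two properties together do this. The first is an $\ell^1$-type lower estimate for any $m$ positive vectors supported far out. A power bounded positive operator carries any $m$ terms of an escaping orbit far out, so the estimate is pulled back to the whole orbit. The second is reflexivity, which is incompatible with an $\ell^1$-type estimate on a whole sequence and also supplies the compactness that was free in Example~\ref{ex:finite}. The space $\ell^1$ has the first property and $\ell^2$ has the second; $X$ has both.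

\section{The space $X$}\label{sec:space}

Let $c_{00}$ be the space of finitely supported real sequences $x=(x(p))_{p\in\mathbb N}$. For $E\subset\mathbb N$, let $Ex$ be the sequence that agrees with $x$ on $E$ and vanishes elsewhere, and let $P_nx=\{1,\dots,n\}x$, with $P_0=0$. A family $E_1,\dots,E_m$ of pairwise disjoint subsets of $\mathbb N$ is \emph{allowable} if $E_j\subset[m,\infty)$ for all $j$. The sets need not be intervals. Put $\|x\|_{(0)}=\|x\|_\infty$ and
\[
\|x\|_{(k+1)}=\max\Big\{\|x\|_{(k)},\ \tfrac12\sup\sum_{j=1}^m\|E_jx\|_{(k)}\Big\},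
\]
the supremum being taken over all $m$ and all allowable families $E_1,\dots,E_m$. By induction on $k$: first, $\|x\|_{(k)}\le\|x\|_{\ell^1}$, since $\sum_j\|E_jx\|_{\ell^1}\le\|x\|_{\ell^1}$; second, $\|\cdot\|_{(k)}$ is a norm, being a finite supremum of seminorms that dominates $\|\cdot\|_\infty$; third, $|x|\le|y|$ implies $\|x\|_{(k)}\le\|y\|_{(k)}$, since $|E_jx|\le|E_jy|$. The norms increase with $k$, so $\|x\|=\lim_k\|x\|_{(k)}$ is a lattice norm on $c_{00}$ with $\|x\|_\infty\le\|x\|\le\|x\|_{\ell^1}$. In particular $\|e_p\|=1$.

\begin{lemma}\label{lem:implicit}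
For every $x\in c_{00}$,
\[
\|x\|=\max\Big\{\|x\|_\infty,\ \tfrac12\sup\sum_{j=1}^m\|E_jx\|\Big\},
\]
with the supremum over all allowable families. If $\|x\|>\|x\|_\infty$, then $\|x\|=\frac12\sum_{j=1}^m\|E_jx\|$ for an allowable family of nonempty subsets of $\operatorname{supp}x$.
\end{lemma}

\begin{proof}
Let $\beta$ be the right side. Letting $k\to\infty$ in $\frac12\sum_j\|E_jx\|_{(k)}\le\|x\|_{(k+1)}\le\|x\|$ gives $\beta\le\|x\|$. Conversely, $\|x\|_{(0)}\le\beta$, and $\|x\|_{(k)}\le\beta$ implies $\|x\|_{(k+1)}\le\beta$ because $\|E_jx\|_{(k)}\le\|E_jx\|$. Replacing $E_j$ by $E_j\cap\operatorname{supp}x$ and discarding empty sets preserves both the sum and allowability, and leaves finitely many families to consider, so the supremum is attained by one of them.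
\end{proof}

\begin{example}\label{ex:norm}
Lemma~\ref{lem:implicit} gives $\|x\|\le\max\{\|x\|_\infty,\frac12\|x\|_{\ell^1}\}$, and the family of singletons $\{m\},\dots,\{2m-1\}$ is allowable, so $\|e_m+\dots+e_{2m-1}\|=\max\{1,m/2\}$. At the first coordinate the behavior is the opposite. A family with $m\ge2$ misses $1$, and a family with $m=1$ contributes at most $\frac12\|x\|$; hence $\|x\|=\max\{|x(1)|,\|(I-P_1)x\|\}$.
\end{example}

Let $X$ be the completion of $(c_{00},\|\cdot\|)$. The coordinate functionals and the maps $x\mapsto Ex$ are contractive, so they extend to $X$. Since $P_nx=x$ for $x\in c_{00}$ and large $n$, we have $P_nx\to x$ for all $x\in X$. Thus $x=\sum_px(p)e_p$, and $X$ is a separable space of sequences. If $x\in X$ and $|y(p)|\le|x(p)|$ for all $p$, then $\|(P_n-P_k)y\|\le\|(P_n-P_k)x\|$, so $(P_ny)$ is Cauchy, $y\in X$, and $\|y\|\le\|x\|$. Hence $X$ is a Banach lattice for the coordinatewise order and $(e_p)$ is a $1$-unconditional basis. Each $e_p$ is an \emph{atom}: $0\le y\le e_p$ forces $y$ to be a multiple of $e_p$. By continuity,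
\begin{equation}\label{eq:allow}
\sum_{j=1}^m\|E_jx\|\le2\|x\|\qquad\text{for all $x\in X$ and all allowable $E_1,\dots,E_m$.}
\end{equation}
Applied to the supports, this says that for disjointly supported $z_1,\dots,z_m\in X$ with supports in $[m,\infty)$,
\begin{equation}\label{eq:disjoint}
\Big\|\sum_{j=1}^mz_j\Big\|\ge\frac12\sum_{j=1}^m\|z_j\|.
\end{equation}

\section{Reflexivity of $X$}\label{sec:reflexive}

Inequality \eqref{eq:disjoint} pushes $X$ toward $\ell^1$, so the point is to show that no infinite sequence of blocks behaves like the basis of $\ell^1$. A \emph{block sequence} is a sequence of nonzero $v_i\in c_{00}$ with $\max\operatorname{supp}v_i<\min\operatorname{supp}v_{i+1}$. The test vector is a first block plus an average of many later blocks. In $\ell^1$ it would have norm $2$. For the blocks $e_i$, Example~\ref{ex:norm} shows that $e_1+\frac1s(e_2+\dots+e_{s+1})$ has norm $1$. In general, a family that computes a norm larger than $1$ must see the first block, so it has few sets, and few sets see most of the later blocks only through two factors $\frac12$. The resulting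 upper bound is $1.6$; to contradict it we first improve the $\ell^1$ constant to nearly $1$.

\begin{lemma}\label{lem:nol1}
There is no bounded block sequence $(v_i)$ in $X$ with $\delta>0$ such that $\|\sum a_iv_i\|\ge\delta\sum|a_i|$ for all finite families of scalars.
\end{lemma}

\begin{proof}
Suppose that $(v_i)$ and $\delta$ exist.

\emph{Step 1: improving the constant (James' argument).} Let $\delta_k$ be the infimum of $\|\sum_{i\ge k}a_iv_i\|$ over finite families with $\sum|a_i|=1$. Then $\delta\le\delta_k\le\delta_{k+1}\le\sup_i\|v_i\|$, so $\delta_k$ increases to some $\delta_*\in(0,\infty)$. Fix $k$ with $\delta_k\ge0.95\,\delta_*$. Since $\delta_{k'}<1.05\,\delta_*$ for every $k'$, we can choose one after another vectors $w_l=\sum_{i\in I_l}a_iv_i$ with finite index sets $I_l\subset[k,\infty)$, $\max I_l<\min I_{l+1}$, $\sum_{i\in I_l}|a_i|=1$ and $\|w_l\|\le1.05\,\delta_*$. The blocks $u_l=w_l/\|w_l\|$ have norm $1$, and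
\begin{equation}\label{eq:james}
\Big\|\sum_lb_lu_l\Big\|\ge\delta_k\sum_l\frac{|b_l|}{\|w_l\|}\ge\frac{0.95}{1.05}\sum_l|b_l|\ge0.9\sum_l|b_l|.
\end{equation}
Pass to a subsequence such that, with $N_i=\max\operatorname{supp}u_i$, we have $\min\operatorname{supp}u_{i+1}>N_i^2$ for all $i$.

\emph{Step 2: two levels of the norm.} Let $n=N_1$, $s=10n$, and $x=u_1+\frac1s\sum_{i=2}^{s+1}u_i$. By \eqref{eq:james}, $\|x\|\ge1.8$, while $\|x\|_\infty\le1$. Lemma~\ref{lem:implicit} gives $\|x\|=\frac12\sum_{j=1}^m\|E_jx\|$ with an allowable family of nonempty sets $E_j\subset\operatorname{supp}x$. If no $E_j$ met $\operatorname{supp}u_1$, then \eqref{eq:allow} would give $\|x\|=\frac12\sum_j\|E_j(x-u_1)\|\le\|x-u_1\|\le1$. So some $E_j\subset[m,\infty)$ contains a point at most $n$, and $m\le n$.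

Apply Lemma~\ref{lem:implicit} to each $E_jx$. Either $\|E_jx\|=|x(p_j)|$ for some $p_j\in E_j$, and we say $j\in\Lambda_1$ and put $t_j=p_j$; or $\|E_jx\|=\frac12\sum_{k=1}^{m_j}\|F_{jk}x\|$ for an allowable family of nonempty sets $F_{jk}\subset E_j$, and we say $j\in\Lambda_2$ and put $t_j=\min\bigcup_kF_{jk}$, so that $m_j\le t_j$. Define the seminorm
\[
\rho(y)=\frac12\sum_{j\in\Lambda_1}|y(p_j)|+\frac14\sum_{j\in\Lambda_2}\sum_{k=1}^{m_j}\|F_{jk}y\|.
\]
Then $\rho(x)=\|x\|$. Also $\rho(y)\le\frac12\sum_{j=1}^m\|E_jy\|\le\|y\|$ for all $y$, by \eqref{eq:allow} applied first to each $E_jy$ with $j\in\Lambda_2$ and then to $y$.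

\emph{Step 3: most blocks count only half.} Call $i\in\{2,\dots,s+1\}$ \emph{bad} if some $t_j$ lies in $(N_{i-1},N_i]$, and \emph{good} otherwise. These intervals are disjoint, so at most $m\le n$ indices are bad. Let $i$ be good; we show that $\rho(u_i)\le\frac12$. An index $j$ with $t_j>N_i$ contributes nothing to $\rho(u_i)$, since $p_j$, or every $F_{jk}$, lies beyond $\operatorname{supp}u_i$. An index $j\in\Lambda_1$ with $t_j\le N_{i-1}$ contributes nothing, since $u_i(p_j)=0$. There remain the $j\in\Lambda_2$ with $m_j\le t_j\le N_{i-1}$. The number $q$ of sets $F_{jk}$ belonging to them satisfies $q\le mN_{i-1}\le N_{i-1}^2<\min\operatorname{supp}u_i$. So the $q$ disjoint sets $F_{jk}\cap\operatorname{supp}u_i$ form an allowable family, and \eqref{eq:allow} gives $\rho(u_i)\le\frac14\cdot2\|u_i\|=\frac12$. Therefore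
\[
1.8\le\|x\|=\rho(x)\le\rho(u_1)+\frac1s\sum_{i=2}^{s+1}\rho(u_i)\le1+\frac1s\Big(n+\frac s2\Big)=1.6,
\]
a contradiction.
\end{proof}

\begin{proposition}\label{prop:reflexive}
\begin{enumerate}
\item[(a)] Every bounded sequence in $X$ that tends to $0$ in each coordinate is weakly null.
\item[(b)] $X$ is reflexive.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Otherwise, after passing to a subsequence and changing signs, there are a bounded coordinatewise null sequence $(z_i)$, a functional $\varphi\in X^*$ of norm $1$ and $\delta>0$ with $\varphi(z_i)\ge\delta$ for all $i$. For fixed $k$ we have $\|P_kz_i\|\le\sum_{p\le k}|z_i(p)|\to0$. Put $k_0=0$. Given $k_{l-1}$, choose $i_l$ with $\|P_{k_{l-1}}z_{i_l}\|\le\delta/4$ and then $k_l>k_{l-1}$ with $\|(I-P_{k_l})z_{i_l}\|\le\delta/4$. The vectors $v_l=(P_{k_l}-P_{k_{l-1}})z_{i_l}$ satisfy $\varphi(v_l)\ge\delta/2$ and form a bounded block sequence. Their supports are disjoint, so $\sum a_lv_l$ and $\sum|a_l|v_l$ have the same modulus, and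
\[
\Big\|\sum a_lv_l\Big\|=\Big\|\sum|a_l|v_l\Big\|\ge\varphi\Big(\sum|a_l|v_l\Big)\ge\frac\delta2\sum|a_l|,
\]
contrary to Lemma~\ref{lem:nol1}.

(b) By the Eberlein--\v Smulian theorem it suffices to show that every bounded sequence has a weakly convergent subsequence. Let $\|z_i\|\le B$. A diagonal subsequence, again called $(z_i)$, converges coordinatewise to a real sequence $z$, and $\|P_nz\|=\lim_i\|P_nz_i\|\le B$ for all $n$. If $(P_nz)$ were not Cauchy, there would be $\eta>0$ and finite intervals $I_1,I_2,\dots$ with $\max I_l<\min I_{l+1}$ and $\|I_lz\|\ge\eta$. For each $m$, take $m$ of these intervals inside $[m,\infty)$; the sum of the corresponding $I_lz$ is dominated in modulus by some $|P_nz|$, so \eqref{eq:disjoint} gives $B\ge m\eta/2$ for all $m$, which is impossible. Hence $z\in X$, and $z_i-z$ is weakly null by (a).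
\end{proof}

Part (a) is more than a step toward (b). A weakly null sequence $(y_i)$ is bounded and coordinatewise null, and then so is $(|y_i|)$; thus in $X$ the moduli of a weakly null sequence are weakly null.

\section{Weakly null orbits are norm null}\label{sec:orbits}

We use Mazur's theorem: if $w_i\to0$ weakly, then some convex combinations of the $w_i$ have arbitrarily small norm.

The argument is already visible for an orbit of the kind met in \eqref{eq:gate}. Let $T$ be an operator on $X$ with $C=\sup_{n\ge0}\|T^n\|<\infty$, and suppose that $T^nx=\omega_ne_{p_n}$ with distinct $p_n$ and $\omega_n\ge c>0$. Given $m$, choose $N$ with $p_{N+1},\dots,p_{N+m}\ge m$. For $a_1,\dots,a_m\ge0$, inequality \eqref{eq:disjoint} gives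
\[
C\Big\|\sum_{i=1}^ma_iT^ix\Big\|\ge\Big\|\sum_{i=1}^ma_iT^{N+i}x\Big\|\ge\frac c2\sum_{i=1}^ma_i .
\]
So no convex combination of the $T^ix$ has norm below $c/2C$, although $(T^ix)$ is weakly null by Proposition~\ref{prop:reflexive}(a). This contradicts Mazur's theorem.

A general orbit presents two difficulties: its terms overlap, and they may cancel. The next lemma removes disjointness from \eqref{eq:disjoint} at the price of positivity, which cannot be omitted (take $z_2=-z_1$). Each coordinate is assigned to the vector whose norming functional weighs it most. The sets obtained in this way are arbitrary, and this is why allowable families were not restricted to intervals.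

\begin{lemma}\label{lem:positive}
If $z_1,\dots,z_m\in X_+$ are supported in $[m,\infty)$ and $a_1,\dots,a_m\ge0$, then $\|\sum_ia_iz_i\|\ge\frac12\sum_ia_i\|z_i\|$.
\end{lemma}

\begin{proof}
By the Hahn--Banach theorem there is $\psi_i\in X^*$ with $\|\psi_i\|\le1$ and $\psi_i(z_i)=\|z_i\|$. Put $\varphi_i(y)=\sum_p|\psi_i(e_p)|y(p)$. For $y\in c_{00}$ we have $\varphi_i(y)=\psi_i(y')$ for a vector $y'$ with $|y'|=|y|$, so $\varphi_i$ is a positive functional of norm at most $1$, and $\varphi_i(z_i)\ge\psi_i(z_i)=\|z_i\|$. For $p\ge m$ choose an index $i(p)$ that maximizes $\varphi_i(e_p)$. The sets $A_i=\{p\ge m:i(p)=i\}$, $1\le i\le m$, form an allowable family. Let $\varphi(z)=\sum_{i=1}^m\varphi_i(A_iz)$. By \eqref{eq:allow}, $\varphi(z)\le\sum_i\|A_iz\|\le2\|z\|$ for all $z$. For $p\ge m$ we have $\varphi(e_p)=\max_i\varphi_i(e_p)$, so $\varphi(z_i)=\sum_{p\ge m}z_i(p)\varphi(e_p)\ge\varphi_i(z_i)\ge\|z_i\|$. Hence $2\|\sum_ia_iz_i\|\ge\sum_ia_i\varphi(z_i)\ge\sum_ia_i\|z_i\|$.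
\end{proof}

To avoid cancellation we work with the moduli $|T^nx|$. They do not form an orbit, but $T^N|T^nx|\ge|T^{N+n}x|$, and an inequality in this direction is all that the pull-back needs. This is where the positivity of $T$ enters.

\begin{proposition}\label{prop:orbits}
Let $T$ be a positive power bounded operator on $X$ and let $x\in X$. If $0$ lies in the weak closure of $\{T^nx:n\ge1\}$, then $\|T^nx\|\to0$.
\end{proposition}

\begin{proof}
Let $C=\sup_{n\ge0}\|T^n\|$ and $c=\inf_{n\ge0}\|T^nx\|$. If $c=0$, then $\|T^{n+k}x\|\le C\|T^nx\|$ gives $\|T^nx\|\to0$. Suppose that $c>0$. For each $i$ the weak neighborhood $\{y:|y(p)|<1/i\text{ for }p\le i\}$ of $0$ contains some $T^{n_i}x$. The sequences $(T^{n_i}x)$ and $w_i=|T^{n_i}x|$ are bounded and coordinatewise null, hence weakly null by Proposition~\ref{prop:reflexive}(a).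

Fix $m$ and $a_1,\dots,a_m\ge0$. Operators preserve weak convergence, so for each $i\le m$ we have $T^{n_l+n_i}x=T^{n_i}(T^{n_l}x)\to0$ weakly, in particular coordinatewise, as $l\to\infty$. Thus there is $N=n_l$ with $\|P_{m-1}T^{N+n_i}x\|\le c/2$ for all $i\le m$. The vectors $z_i=(I-P_{m-1})|T^{N+n_i}x|$ are positive, supported in $[m,\infty)$, and $\|z_i\|\ge c-c/2$. Moreover $T^Nw_i\ge|T^{N+n_i}x|\ge z_i$. By Lemma~\ref{lem:positive},
\[
C\Big\|\sum_{i=1}^ma_iw_i\Big\|\ge\Big\|\sum_{i=1}^ma_iT^Nw_i\Big\|\ge\Big\|\sum_{i=1}^ma_iz_i\Big\|\ge\frac c4\sum_{i=1}^ma_i .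
\]
So every convex combination of the $w_i$ has norm at least $c/4C$, contrary to Mazur's theorem.
\end{proof}

\section{The semigroup generated by $T$}\label{sec:semigroup}

In Example~\ref{ex:finite}, two powers that were close to each other gave a power close to $I$. On $X$ only weak compactness is available, and the estimate used there has no weak analog, since $T^{-n-1}$ varies with $n$. The substitute is algebraic: the weak closure of the powers contains a projection $Q$, and Proposition~\ref{prop:orbits} identifies its kernel.

The \emph{weak operator topology} (WOT) on the operators on a Banach space $Y$ is the coarsest topology that makes all maps $A\mapsto f(Ax)$, $x\in Y$, $f\in Y^*$, continuous. For fixed $B$ the maps $A\mapsto AB$ and $A\mapsto BA$ are WOT-continuous, because $f(ABx)=f(A(Bx))$ and $f(BAx)=(f\circ B)(Ax)$. If $Y$ is reflexive, the set $\{A:\|A\|\le C\}$ is WOT-compact: $A\mapsto(Ax)_{x\in Y}$ identifies it with a closed subset of the product of the weakly compact balls $\{y:\|y\|\le C\|x\|\}$, and Tychonoff's theorem applies. The next lemma is the fact, from de Leeuw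 and Glicksberg \cite{dLG}, that the minimal ideal of a compact commutative semigroup with separately continuous multiplication is a group; we include the short proof.

\begin{lemma}\label{lem:kernel}
Let $T$ be an operator on a reflexive space $Y$ with $C=\sup_{n\ge0}\|T^n\|<\infty$, and let $\mathcal S$ be the WOT-closure of $\{T^n:n\ge1\}$. Then $\mathcal S$ is a WOT-compact commutative semigroup of operators of norm at most $C$. The set $\mathcal G=\bigcap_{A\in\mathcal S}A\mathcal S$ is nonempty, satisfies $\mathcal S\mathcal G\subset\mathcal G$, and is a group under multiplication.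
\end{lemma}

\begin{proof}
Compactness and the norm bound follow from the remarks above. For fixed $n\ge1$, the set of $B$ with $T^nB=BT^n\in\mathcal S$ is WOT-closed and contains all powers $T^k$, $k\ge1$, hence $\mathcal S$. Then for fixed $B\in\mathcal S$, the set of $A$ with $AB=BA\in\mathcal S$ is WOT-closed and contains all powers, hence $\mathcal S$.

Each $A\mathcal S$ is compact, and $A_1\cdots A_rT\in A_1\mathcal S\cap\dots\cap A_r\mathcal S$ by commutativity. So $\mathcal G\ne\emptyset$. If $B\in\mathcal G$ and $D,A\in\mathcal S$, write $B=AB'$ with $B'\in\mathcal S$; then $DB=A(DB')\in A\mathcal S$. This gives $\mathcal S\mathcal G\subset\mathcal G$. For $A,B\in\mathcal G$ we have $\mathcal G\subset(AB)\mathcal S=A(B\mathcal S)\subset A\mathcal G\subset\mathcal G$, so $A\mathcal G=\mathcal G$ for every $A\in\mathcal G$. Fix $A\in\mathcal G$ and choose $Q\in\mathcal G$ with $AQ=A$. Any $B\in\mathcal G$ is of the form $AD$ with $D\in\mathcal G$, so $BQ=AQD=B$, and $Q$ is an identity for $\mathcal G$. Finally, $Q\in B\mathcal G$ provides an inverse of $B$.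
\end{proof}

The identity $Q$ of $\mathcal G$ satisfies $Q^2=Q$ and $QT=TQ$. From now on $Y=X$ and $T\ge0$. Then every $A\in\mathcal S$ is positive, since the conditions $(Ax)(p)\ge0$ for $x\in X_+$, $p\in\mathbb N$ are WOT-closed.

\begin{lemma}\label{lem:kerQ}
Let $T$ be a positive power bounded operator on $X$. Then $\ker Q=\{x:\|T^nx\|\to0\}$.
\end{lemma}

\begin{proof}
The map $A\mapsto Ax$ is continuous from the WOT to the weak topology, so $Qx$ lies in the weak closure of $\{T^nx:n\ge1\}$. If $Qx=0$, Proposition~\ref{prop:orbits} gives $\|T^nx\|\to0$. Conversely, $Q\in T^n\mathcal S$ for every $n\ge1$, say $Q=A_nT^n$ with $A_n\in\mathcal S$, and so $\|Qx\|\le C\|T^nx\|$.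
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $T$ be positive and doubly power bounded on $X$, and let $C'=\sup_{n\ge0}\|T^{-n}\|$. Since $\|x\|\le C'\|T^nx\|$, Lemma~\ref{lem:kerQ} gives $\ker Q=\{0\}$. As $(I-Q)X\subset\ker Q$, we conclude that $Q=I$, so $I\in\mathcal S$. Given $x\in X_+$, $f\in X^*_+$ and $\varepsilon>0$, the WOT-neighborhood $\{A:|f(T^{-1}Ax)-f(T^{-1}x)|<\varepsilon\}$ of $I$ contains some $T^p$ with $p\ge1$. Lemma~\ref{lem:recurrence} yields $T^{-1}\ge0$.

Now let $R$ be positive and doubly power bounded on $X^*$. By reflexivity, $R=T^*$ for the operator $T=R^*$ on $X^{**}=X$, and $\|T^n\|=\|R^n\|$ for $n\in\mathbb Z$. For $x\in X_+$ and $f\in X^*_+$ we have $f(Tx)=(Rf)(x)\ge0$, so $T\ge0$. By the first part $T^{-1}\ge0$, hence $(R^{-1}f)(x)=f(T^{-1}x)\ge0$, that is, $R^{-1}\ge0$.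
\end{proof}

For the norm compactness of orbits we quote the \emph{Jacobs--de Leeuw--Glicksberg theorem}: if $T$ is a power bounded operator on a complex reflexive space $Y$ and $Q$ is the identity of the group $\mathcal G$ of Lemma~\ref{lem:kernel} (the minimal ideal of $\mathcal S$), then $QY$ is the closed linear span of the eigenvectors of $T$ whose eigenvalues have modulus $1$.

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
(1) The projection $Q$ is positive, commutes with $T$, and has the stated kernel by Lemma~\ref{lem:kerQ}. We have $TQ\in\mathcal G$; let $R\in\mathcal G$ be its inverse in $\mathcal G$, so that $R=QR$ and $RTQ=TQR=Q$. Both $T$ and $R$ map the closed subspace $QX$ into itself, and for $y=Qy$ we get $RTy=RTQy=y$ and $TRy=TQRy=y$. Thus $R|_{QX}=(T|_{QX})^{-1}$, and $\|R^k\|\le C$ because $R^k\in\mathcal S$.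

The map $A\mapsto A_{\mathbb C}$ is multiplicative and WOT-continuous, so it carries the compact set $\mathcal S$ onto the WOT-closure of the powers of $T_{\mathbb C}$ on the reflexive space $X_{\mathbb C}$, and $Q$ to the corresponding projection. The vectors of $X_{\mathbb C}$ with totally bounded orbit form a linear subspace. It is closed, since $\|T_{\mathbb C}^ny-T_{\mathbb C}^ny'\|\le C\|y-y'\|$, and it contains each eigenvector $y$ with unimodular eigenvalue, whose orbit lies in the circle $\mathbb Ty$. By the quoted theorem it contains $QX$. It contains $\ker Q$, where orbits converge to $0$. Since $x=Qx+(I-Q)x$, it contains $X$.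

(2) (a)$\Rightarrow$(b). By (1), $\ker Q=\{0\}$, so $Q=I$ and $QX=X$.

(c)$\Rightarrow$(a). The diagonal operators $D$ and $D^{-1}$ are bounded, because the norm of $X$ is a lattice norm. Hence $C'=\sup_{n\ge0}\|DV_\pi^{-n}D^{-1}\|<\infty$ and $\|x\|\le C'\|T^nx\|$.

(b)$\Rightarrow$(c). Let $C=\sup_{n\in\mathbb Z}\|T^n\|$. By Theorem~\ref{thm:main}, $T$ and $T^{-1}$ are positive. Fix $k$ and choose $p$ with $\omega=(Te_k)(p)>0$. Applying $T^{-1}$ to $0\le\omega e_p\le Te_k$ gives $0\le\omega T^{-1}e_p\le e_k$, so $T^{-1}e_p$ is a positive multiple of $e_k$, and $Te_k$ is a positive multiple of $e_p$. Write $p=\pi(k)$. With the roles of $T$ and $T^{-1}$ exchanged, $T^{-1}e_k$ is a positive multiple of some $e_{\pi'(k)}$, and $TT^{-1}=T^{-1}T=I$ shows that $\pi'$ is inverse to $\pi$. So $\pi$ is a permutation and $T^ne_k=\omega_n(k)e_{\pi^n(k)}$ for $n\in\mathbb Z$, where $\omega_n(k)=\|T^ne_k\|\in[1/C,C]$.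

If the cycle of $k$ were infinite, the indices $\pi^n(k)$ would be distinct, so $(T^ne_k)_{n\ge1}$ would be weakly null by Proposition~\ref{prop:reflexive}(a) and norm null by Proposition~\ref{prop:orbits}, contrary to $\omega_n(k)\ge1/C$. So the cycle of $k$ has finite length $L$. From $T^Le_k=\omega_L(k)e_k$ we get $\omega_L(k)^j=\omega_{jL}(k)\in[1/C,C]$ for all $j\in\mathbb Z$, hence $\omega_L(k)=1$, $T^Le_k=e_k$, and $\omega_{n+L}(k)=\omega_n(k)$. Choose one $k$ in each cycle and put $d_{\pi^n(k)}=\omega_n(k)$; this is well defined, $d_j\in[1/C,C]$, and $De_{\pi^n(k)}=T^ne_k$. Then $TDe_{\pi^n(k)}=T^{n+1}e_k=De_{\pi^{n+1}(k)}$. So $V_\pi=D^{-1}TD$ maps $e_j$ to $e_{\pi(j)}$ for every $j$, and it is doubly power bounded together with $T$.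
\end{proof}

\section{Countable spectrum and the spaces $C(K)$}\label{sec:spectrum}

Without reflexivity there is no compact semigroup, so we look for recurrence in the scalar sequences $\varphi(n)=f(T^nx)$ that appear in Lemma~\ref{lem:recurrence}. A function $\varphi\in\ell^\infty(\mathbb Z)$ is \emph{almost periodic} if its translates $\varphi(\cdot+j)$, $j\in\mathbb Z$, form a relatively compact subset of $\ell^\infty(\mathbb Z)$. For complex $\psi\in\ell^1(\mathbb Z)$ let $\hat\psi(z)=\sum_n\psi(n)z^n$, $z\in\mathbb T$. The \emph{Beurling spectrum} $\operatorname{sp}(\varphi)$ is the closed set of all $z\in\mathbb T$ such that $\hat\psi(z)=0$ for every $\psi\in\ell^1(\mathbb Z)$ with $\sum_n\psi(n)\varphi(k+n)=0$ for all $k\in\mathbb Z$. For example, if $\varphi(n)=z_0^n$ then the sum equals $z_0^k\hat\psi(z_0)$, and $\operatorname{sp}(\varphi)=\{z_0\}$. A set is \emph{scattered} if it contains no nonempty perfect subset. Loomis' theorem \cite{Loomis} states that a bounded uniformly continuous function on a locally compact abelian group with compact scattered spectrum is almost periodic.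 On $\mathbb Z$ uniform continuity and compactness are automatic, and a countable closed subset of $\mathbb T$ is scattered because nonempty perfect sets in $\mathbb T$ are uncountable. It remains to bound $\operatorname{sp}(\varphi)$ by $\sigma(T)$, and for this we need to know that $\sum\psi(n)T^n$ depends only on $\hat\psi$ near $\sigma(T)$.

\begin{lemma}\label{lem:calculus}
Let $T$ be a doubly power bounded operator on a complex Banach space. Then $\sigma(T)\subset\mathbb T$. If $\psi\in\ell^1(\mathbb Z)$ and $\hat\psi$ vanishes on a neighborhood of $\sigma(T)$ in $\mathbb T$, then $\sum_n\psi(n)T^n=0$.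
\end{lemma}

\begin{proof}
The spectral radii of $T$ and $T^{-1}$ are at most $1$, which gives $\sigma(T)\subset\mathbb T$. For $0<r<1$ and $z\in\mathbb T$, the series below converges in norm, uniformly in $z$, and splits into two geometric series:
\[
H(r,z)=\sum_{n\in\mathbb Z}r^{|n|}z^{-n}T^n=\sum_{n\ge0}(rz^{-1}T)^n+\sum_{n\ge1}(rzT^{-1})^n=z(z-rT)^{-1}+rz(T-rz)^{-1}.
\]
Let $\lambda$ be normalized Lebesgue measure on $\mathbb T$. Since $\int\hat\psi(z)z^{-n}\,d\lambda(z)=\psi(n)$, we have
\[
\sum_n\psi(n)r^{|n|}T^n=\int_F\hat\psi(z)H(r,z)\,d\lambda(z),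
\]
where $F$ is the closure of $\{\hat\psi\ne0\}$, a compact set disjoint from $\sigma(T)$. For $(r,z)\in[\frac12,1]\times F$ neither $z/r$ nor $rz$ lies in $\sigma(T)$, so the closed formula extends $H$ continuously to this compact set, with $H(1,z)=z(z-T)^{-1}+z(T-z)^{-1}=0$. By uniform continuity the integral tends to $0$ as $r\uparrow1$, while the left side tends to $\sum_n\psi(n)T^n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:countable}]
Let $x\in E_+$, $f\in E^*_+$, and $\varphi(n)=f(T^nx)$ for $n\in\mathbb Z$; this is a bounded function. Let $z_0\in\mathbb T\setminus\sigma(T)$. Choose a smooth function $h$ on $\mathbb T$ with $h(z_0)=1$ that vanishes near $\sigma(T)$. Its Fourier coefficients $\psi(n)=\int h(z)z^{-n}\,d\lambda(z)$ are $O(n^{-2})$, so $\psi\in\ell^1(\mathbb Z)$ and $\hat\psi=h$. Lemma~\ref{lem:calculus} for $T_{\mathbb C}$, with $f$ extended complex linearly, gives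
\[
\sum_n\psi(n)\varphi(k+n)=f\Big(T_{\mathbb C}^k\sum_n\psi(n)T_{\mathbb C}^nx\Big)=0\qquad(k\in\mathbb Z).
\]
Hence $z_0\notin\operatorname{sp}(\varphi)$. So $\operatorname{sp}(\varphi)\subset\sigma(T)$ is countable, and $\varphi$ is almost periodic by Loomis' theorem. Given $\varepsilon>0$, there are $j<j'$ with $\|\varphi(\cdot+j')-\varphi(\cdot+j)\|_\infty<\varepsilon$. Evaluating at $-1-j$ gives $|\varphi(p-1)-\varphi(-1)|<\varepsilon$ with $p=j'-j\ge1$, and Lemma~\ref{lem:recurrence} applies.
\end{proof}

\begin{remark}
For the operator \eqref{eq:gate}, take $x=b_1$ and let $f$ be the coordinate of $a_0$. Then $T^nb_1=b_{n+1}$ for $n\ge0$ and $T^nb_1=b_{n+1}-a_{n+1}$ for $n\le-1$, so $\varphi(-1)=-1$ and $\varphi(n)=0$ otherwise. Here $\sum_n\psi(n)\varphi(k+n)=-\psi(-1-k)$ vanishes for all $k$ only if $\psi=0$. Thus $\operatorname{sp}(\varphi)=\mathbb T$, and the inclusion $\operatorname{sp}(\varphi)\subset\sigma(T)$, which did not use countability, shows that $\sigma(T)=\mathbb T$.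
\end{remark}

For the corollary we recall three facts. An operator $A$ on a complex Banach space is \emph{Fredholm} if $\ker A$ has finite dimension and the range of $A$ has finite codimension; the identity minus a compact operator is Fredholm. If $\lambda_0-T$ is Fredholm, then $\dim\ker(\lambda-T)$ and the codimension of the range of $\lambda-T$ are constant on a punctured disk $0<|\lambda-\lambda_0|<\varepsilon$ \cite[Ch.~IV, \S5]{Kato}. Finally, $C(K;\mathbb C)$ has the Dunford--Pettis property: a weakly compact operator on it maps weakly convergent sequences to norm convergent ones.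

\begin{proof}[Proof of Corollary~\ref{cor:CK}]
Write $T=M_g+S$ and pass to the complexification $C(K;\mathbb C)$, keeping the names of the operators; $S$ remains weakly compact. Let $\Omega=\mathbb C\setminus g(K)$, an open set. For $\lambda\in\Omega$ the operator $\lambda-M_g$ is invertible and $\lambda-T=(\lambda-M_g)(I-R)$, where $R=(\lambda-M_g)^{-1}S$ is weakly compact. If $(h_i)$ is bounded, then $(Rh_i)$ has a weakly convergent subsequence, which $R$ maps to a norm convergent one; so $R^2$ is compact. From $(I+R)(I-R)=(I-R)(I+R)=I-R^2$ we see that the kernel of $I-R$ is contained in that of $I-R^2$ and the range of $I-R$ contains that of $I-R^2$. Hence $\lambda-T$ is Fredholm for every $\lambda\in\Omega$.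

Let $\lambda_0\in\Omega$. Since $\sigma(T)\subset\mathbb T$, every punctured disk about $\lambda_0$ contains points of the resolvent set, where both dimensions above are $0$. So both vanish on a whole punctured disk about $\lambda_0$, which is therefore disjoint from $\sigma(T)$. Thus $\sigma(T)\cap\Omega$ is a discrete subset of the plane, hence countable. Because $g$ is real, $\sigma(T)\cap g(K)\subset\mathbb T\cap\mathbb R=\{1,-1\}$. So $\sigma(T)$ is countable, and Theorem~\ref{thm:countable} applies.
\end{proof}

\begin{thebibliography}{9}

\bibitem{dLG} de Leeuw and Glicksberg, Acta Math. \textbf{105} (1961).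

\bibitem{Kato} Kato, \emph{Perturbation Theory}.

\bibitem{Koszmider} Koszmider, Math. Ann. \textbf{330} (2004), 151--183.

\bibitem{Loomis} Loomis, Ann. of Math. \textbf{72} (1960), 362--368.

\bibitem{Plebanek} Plebanek, Topology Appl. \textbf{143} (2004), 217--239.

\bibitem{Questions} \emph{Some Open Questions}, \texttt{https://emis.de/journals/VMJ/articles/2005\_4\_3.pdf}.

\end{thebibliography}
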